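\title{Full Belyi maps of unbounded degree with a fixed set of bad primes}

\begin{abstract}
Let $\mathcal P$ be a finite set of primes that contains all prime divisors of the order of some nonabelian finite simple group $T$. We prove that for infinitely many $n$ there is a Belyi map of degree $n$, defined over $\mathbb Q$, with geometric monodromy group $A_n$ or $S_n$ and with good reduction at all primes outside $\mathcal P$. The maps are parameter spaces: their fibers are sets of $T$-Galois covers of the curve $w^2=1-4y^m$ that are branched at one moving point. The monodromy group is alternating because the mapping class group of a once-pointed surface of large genus acts $4$-transitively on such covers and the point-pushing subgroup is normal in it. The reduction is good because $T$-covers are tame at primes not dividing $|T|$. We also give the asymptotic size of the degrees and a lower bound for their number.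
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{Belyi map} is a finite morphism $\beta\colon X\to\mathbb P^1$, unramified outside $\{0,1,\infty\}$, from a smooth, projective, geometrically connected curve $X$. Let $n=\deg\beta$. The \emph{geometric monodromy group} of $\beta$ is the monodromy group of the cover over $\overline{\mathbb Q}$; it is the group of permutations of a fiber of $X(\mathbb C)\to\mathbb P^1(\mathbb C)$ induced by loops in $\mathbb P^1(\mathbb C)-\{0,1,\infty\}$. We call $\beta$ \emph{full} if this group is $A_n$ or $S_n$, that is, as large as possible up to index two.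

For a ring $A$ put
\[
B_A=\mathbb P^1_A-\{0,1,\infty\}=\operatorname{Spec}A\bigl[v,\tfrac1{v(1-v)}\bigr].
\]
Let $\mathcal P$ be a finite set of primes, $M=\prod_{p\in\mathcal P}p$ and $R=\mathbb Z[1/M]$. A Belyi map $\beta$ defined over $\mathbb Q$ has \emph{bad reduction within $\mathcal P$} if the cover $\beta^{-1}(B_{\mathbb Q})\to B_{\mathbb Q}$ extends to a finite \'etale cover of $B_R$. This says that the cover, together with its branch locus $\{0,1,\infty\}$, has good reduction at every prime $p\notin\mathcal P$. Let $N(\mathcal P)$ be the set of degrees of full Belyi maps over $\mathbb Q$ with bad reduction within $\mathcal P$. How large is $N(\mathcal P)$?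

Each of the two requirements is easy to meet without the other.

\begin{example}\label{ex:two}
(a) The map $v=x^n$ has bad reduction within the primes dividing $n$, so a single prime allows arbitrarily large degrees. Its monodromy group is cyclic, and it is full only for $n\le3$.

(b) For $n\ge2$ let $v=\gamma\,x^{n-1}(1-x)$ with $\gamma=n^n/(n-1)^{n-1}$. The derivative is $\gamma x^{n-2}\bigl((n-1)-nx\bigr)$, and $x=(n-1)/n$ maps to $v=1$. If the primes dividing $n(n-1)$ lie in $\mathcal P$, the equation defines a finite free algebra over the ring of $B_R$, and it is \'etale because the derivative vanishes only over $v=0$ and $v=1$. The monodromy group is transitive and contains an $(n-1)$-cycle (over $0$) and a transposition (over $1$). So it is $2$-transitive, contains all transpositions, and equals $S_n$. For example $2,3,4,5,6,9,10,16,25,81\in N(\{2,3,5\})$. Each degree obtained in this way needs two consecutive integers that are both units of $R$.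
\end{example}

A cover whose monodromy group has order prime to $p$ is tamely ramified along $p$, and tameness is what lets one extend a cover across $p$ (Step~1 in the proof of Proposition~\ref{prop:inertia} is an instance). For a full cover of degree $n\ge4$ this gives nothing, since every prime $p\le n$ divides $|A_n|$. One might therefore guess that full covers with few bad primes are accidents like those in Example~\ref{ex:two}(b), and that $N(\mathcal P)$ is always finite. There is, however, a second source of good reduction. A cover of $B$ can be a parameter space for covers of \emph{other} curves with a fixed Galois group $T$. Its bad primes are then governed by $|T|$, while its degree can be much larger than $|T|$. If $T$ is abelian or dihedral, the parameter space carries a linear structure that keeps the monodromy group small (Section~\ref{sec:model} and Remark~\ref{rem:abelian}). If $T$ is a nonabelian simple group, no such structure is in sight. This leads to the following definition.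

A finite set $\mathcal P$ of primes is \emph{anabelian} if it contains the set of primes dividing the order of some nonabelian finite simple group. By the classification of finite simple groups, the anabelian sets with $|\mathcal P|\le3$ are exactly $\{2,3,p\}$ with $p\in\{5,7,13,17\}$. It is conjectured in \cite{EMNT} that $N(\mathcal P)$ is infinite whenever $\mathcal P$ is anabelian. We prove this conjecture.

\begin{theorem}\label{thm:main}
If $\mathcal P$ is anabelian, then $N(\mathcal P)$ is infinite.
\end{theorem}

\subsection{The lifting invariant and the precise result}\label{ss:tau}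

We write $[a,b]=aba^{-1}b^{-1}$ and ${}^ua=uau^{-1}$. Let $F_{2g}$ be the free group on $a_1,b_1,\dots,a_g,b_g$ and
\[
\omega=\omega_g=[a_1,b_1]\cdots[a_g,b_g].
\]
It is the fundamental group of a surface of genus $g$ with one puncture, and $\omega$ is a loop around the puncture. We write $\operatorname{Epi}$ for the set of surjective homomorphisms.

A group is \emph{perfect} if it equals its commutator subgroup. A finite perfect group $G$ has a \emph{universal central extension} $q\colon\widetilde G\to G$: a central extension such that for every central extension $E\to G$ there is exactly one homomorphism $\widetilde G\to E$ over $G$. The group $\widetilde G$ is finite. It is perfect, because a nonzero homomorphism $f$ from $\widetilde G$ to an abelian group $A$ would give two maps $(q,0)$ and $(q,f)$ from $\widetilde G$ to $G\times A$ over $G$. By universality every automorphism of $G$ lifts uniquely to $\widetilde G$, so $\operatorname{Aut}(G)$ acts on $\widetilde G$; an inner automorphism acts as conjugation by any lift of the conjugating element.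

For $\varphi\in\operatorname{Hom}(F_{2g},G)$ choose a lift $\widetilde\varphi\colon F_{2g}\to\widetilde G$ and put
\[
\tau(\varphi)=\widetilde\varphi(\omega)\in\widetilde G .
\]
Two lifts differ by a homomorphism from $F_{2g}$ to the central subgroup $\ker q$, and such a homomorphism kills the product of commutators $\omega$. So $\tau(\varphi)$ does not depend on the lift. We call it the \emph{lifting invariant}. It refines the local monodromy $\varphi(\omega)=q(\tau(\varphi))$ at the puncture, and $\tau(A\varphi)=A\,\tau(\varphi)$ for $A\in\operatorname{Aut}(G)$.

Let $T$ be a nonabelian finite simple group. Since $Z(T)=1$, the kernel of $\widetilde T\to T$ is the center $Z(\widetilde T)$. An element $c\in\widetilde T$ is \emph{admissible} if it is not central and $c^{\,j}\in\operatorname{Aut}(T)\cdot c$ for all $j$ prime to the order of $c$. Admissible elements exist for every $T$ (Lemma~\ref{lem:admissible}).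

\begin{theorem}\label{thm:strong}
Let $T$ be a nonabelian finite simple group, $\mathcal P$ a finite set of primes containing those dividing $|T|$, $c\in\widetilde T$ an admissible element, and $C=\operatorname{Aut}(T)\cdot c$. There is $m_0$ such that for every even $m\ge m_0$ whose prime factors lie in $\mathcal P$, with $g=m/2-1$, there is a Belyi map over $\mathbb Q$ with bad reduction within $\mathcal P$, with geometric monodromy group exactly $A_{N_g}$, and of degree
\[
N_g=\frac1{|\operatorname{Aut}T|}\,\#\bigl\{\varphi\in\operatorname{Epi}(F_{2g},T):\tau(\varphi)\in C\bigr\}\ \sim\ \frac{|C|\,|T|^{2g}}{|\widetilde T|\,|\operatorname{Aut}T|}\qquad(g\to\infty).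
\]
Consequently $\#\bigl(N(\mathcal P)\cap[1,x]\bigr)\ge\kappa\,(\log\log x)^{|\mathcal P|}$ for some $\kappa>0$ and all large $x$.
\end{theorem}

The bound $m_0$ is not made effective, and nothing is asserted about $N(\mathcal P)$ for sets $\mathcal P$ that are not anabelian.

\subsection{Outline of the proof}

Let $\Sigma_g$ be a closed oriented surface with a marked point $*$, and let $\Omega_g$ be the set of $T$-Galois covers of $\Sigma_g$ branched only over $*$ and with lifting invariant in $C$. It has $N_g$ elements. The mapping class group $\operatorname{Mod}(\Sigma_g,*)$ permutes $\Omega_g$. Section~\ref{sec:stable} shows that for large $g$ the lifting invariant is the only invariant of a surjection from $F_{2g}$ onto a finite perfect group. Applied to the group $T^4$, this makes the action on $\Omega_g$ $4$-transitive, so its image contains the alternating group (Section~\ref{sec:alt}).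

To obtain a Belyi map we need a family of pointed curves over $B$ whose monodromy is still that large. The monodromy of such a family is a subgroup of $\operatorname{Mod}(\Sigma_g,*)$ with two generators, and we have no control over a general such subgroup. The way out is normality. Fix the curve and move only the marked point: the resulting \emph{point-pushing} subgroup is normal in $\operatorname{Mod}(\Sigma_g,*)$, and a nontrivial normal subgroup of $A_N$ or $S_N$ with $N\ge5$ contains $A_N$. So it is enough that point pushing moves one cover. Section~\ref{sec:family} constructs a family over $B$, smooth away from $2m$, whose monodromy contains the point-pushing subgroup. Sections~\ref{sec:descent} and~\ref{sec:reduction} show that the cover of $B$ with fiber $\Omega_g$ is defined over $\mathbb Q$ and has good reduction outside $\mathcal P$, and Section~\ref{sec:end} finishes both proofs.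

The inputs from finite group theory are the Feit--Thompson theorem and Glauberman's $Z^*$-theorem, used only to find an admissible element, and the consequence of the classification of finite simple groups that a $4$-transitive permutation group of degree $N>24$ contains $A_N$. The inputs from topology and algebraic geometry are recalled where they are used.

\section{A model case: four branch points and \texorpdfstring{$S_3$}{S3}}\label{sec:model}

The mechanism is visible in genus $0$, with three fixed branch points and one moving one. For $v\in B(\mathbb C)$ let $\Omega(v)$ be the set of isomorphism classes of Galois covers $V\to\mathbb P^1_{\mathbb C}$ with group $S_3$, unramified outside $0,v,1,\infty$, with a transposition as local monodromy at each of the four points. As $v$ varies, the sets $\Omega(v)$ form a cover of $B(\mathbb C)$.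

\emph{The fiber.} Take $v\in(0,1)$ and standard loops $\gamma_1,\dots,\gamma_4$ around $0,v,1,\infty$ with $\gamma_1\gamma_2\gamma_3\gamma_4=1$. An element of $\Omega(v)$ is a quadruple of transpositions with product $1$ that generates $S_3$, up to simultaneous conjugation. View $S_3$ as the group of maps $x\mapsto\pm x+c$ of $\mathbb F_3$; the transpositions are $r_c(x)=c-x$. Then $r_cr_{c'}$ is translation by $c-c'$, conjugation by the translation by $d$ sends $r_c$ to $r_{c+2d}=r_{c-d}$, and conjugation by $r_0$ sends $r_c$ to $r_{-c}$. A quadruple $(r_{c_1},\dots,r_{c_4})$ has product $1$ if and only if $c_1-c_2+c_3-c_4=0$, and it generates $S_3$ if and only if the $c_i$ are not all equal. So up to conjugation it is given by the nonzero vector $(d_1,d_2)=(c_1-c_2,\,c_2-c_3)$ up to sign: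
\[
\Omega(v)=\mathbb P^1(\mathbb F_3),\qquad|\Omega(v)|=4 .
\]

\emph{The monodromy.} Moving $v$ once around $0$ twists a disc containing these two points; it conjugates $\gamma_1,\gamma_2$ by $(\gamma_1\gamma_2)^{\pm1}$ and fixes $\gamma_3,\gamma_4$. This subtracts $\pm d_1$ from $c_1$ and $c_2$, so $(d_1,d_2)\mapsto(d_1,d_2\mp d_1)$: a $3$-cycle fixing $[0:1]$. Moving $v$ once around $1$ subtracts $\pm d_2$ from $c_2$ and $c_3$, so $(d_1,d_2)\mapsto(d_1\pm d_2,d_2)$: a $3$-cycle fixing $[1:0]$. These two loops generate $\pi_1(B(\mathbb C))$. The two $3$-cycles generate a transitive subgroup of $A_4$ of order divisible by $3$, hence $A_4$.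

\emph{The arithmetic.} For $V\in\Omega(v)$ the quotient $V/A_3$ is the double cover branched at the four points, that is, the elliptic curve $E_v\colon w^2=x(x-1)(x-v)$. The inertia groups of $V$ have order $2$, so $V\to E_v$ is an unramified cyclic cover of degree $3$. It is determined by the kernel of the dual isogeny, a subgroup of order $3$ of $E_v$. This map from the four covers to the four subgroups is injective, hence bijective. So our cover of $B$ is $(E[3]-\{0\})/\{\pm1\}$. Since $E$ is an elliptic curve over $B_{\mathbb Z[1/2]}$, this cover is finite \'etale over $B_{\mathbb Z[1/6]}$. We have found a Belyi map over $\mathbb Q$ with group $A_4$ and bad reduction within $\{2,3\}$, the primes dividing $|S_3|$.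

Three features survive in the general construction: the fiber is a set of Galois covers, the monodromy comes from moving one branch point, and the bad primes are those of the Galois group and of the family of curves. Two features must change. First, the degree has to grow while the primes stay fixed, so we let the genus of the base curve grow. Second, fullness above was a coincidence of small numbers. For a prime $\ell\ge5$ the subgroups of order $\ell$ of $E_v$ give a cover of degree $\ell+1$ with group inside $\operatorname{PGL}_2(\mathbb F_\ell)$, of order $(\ell+1)\ell(\ell-1)<(\ell+1)!/2$. To destroy the linear structure we take a nonabelian simple Galois group.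

\section{Stable classification of surjections onto a perfect group}\label{sec:stable}

Let $G$ be a finite group and $\Gamma_g=\{\alpha\in\operatorname{Aut}(F_{2g}):\alpha(\omega)=\omega\}$. We want the orbits of $\Gamma_g$ on $\operatorname{Epi}(F_{2g},G)$ for large $g$. The plan is to show that the orbit sets stabilize as $g$ grows, that concatenation makes the stable orbit set a group, and that for perfect $G$ this group is $\widetilde G$.

Write $\varphi\in\operatorname{Hom}(F_{2g},G)$ as a sequence of \emph{handles} $(x_1,y_1)\oplus\dots\oplus(x_g,y_g)$ with $x_i=\varphi(a_i)$ and $y_i=\varphi(b_i)$; the symbol $\oplus$ denotes concatenation. Put $\partial\varphi=\varphi(\omega)=\prod_i[x_i,y_i]$ and $\mathbf 1=(1,1)$. Write $\varphi\sim\psi$ if $\psi=\varphi\circ\alpha$ with $\alpha\in\Gamma_g$. Equivalent sequences have the same image in $G$ and the same $\partial$. If $\varphi\sim\varphi'$ and $\psi\sim\psi'$, then $\varphi\oplus\psi\sim\varphi'\oplus\psi'$, because automorphisms of the two blocks of generators that fix the two partial products fix $\omega$. In particular, a move on a few consecutive handles can be performed inside a longer sequence.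

\subsection{Three moves}

\begin{lemma}\label{lem:moves}
The following equivalences hold.
\begin{itemize}
\item[(R)] $(x,y)\sim(xyx^{-1},x^{-1})$. In particular $(1,y)\sim(y,1)$ and $(x,y)\sim(y^{-1},yxy^{-1})$.
\item[(S)] $\varphi\oplus\psi\sim{}^{\partial\varphi}\psi\oplus\varphi$, where ${}^h\psi$ is $\psi$ followed by conjugation by $h$. In particular $\varphi\oplus\psi\sim\psi\oplus\varphi$ if $\partial\varphi=1$.
\item[(D)] $(x_1,y_1)\oplus(x_2,y_2)\sim(x_1x_2,\beta)\oplus(\beta x_2\beta^{-1},\,y_2\beta^{-1})$ with $\beta=x_2^{-1}y_1x_2$.
\end{itemize}
\end{lemma}

\begin{proof}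
Each formula, read in the free group, defines an endomorphism. We check that it fixes $\omega$ and is onto; a surjective endomorphism of a free group of finite rank is an automorphism.

(R) We have $[aba^{-1},a^{-1}]=aba^{-1}\cdot a^{-1}\cdot ab^{-1}a^{-1}\cdot a=[a,b]$, and $aba^{-1},a^{-1}$ generate $F_2$. The move sends $(y^{-1},yxy^{-1})$ to $(x,y)$, which gives the last assertion.

(S) Let $\omega=\omega'\omega''$ be the factorization along the two blocks. The endomorphism sends $\omega$ to $(\omega'\omega''\omega'^{-1})\,\omega'=\omega$. Its image contains the generators of the first block, hence $\omega'$, hence the generators of the second block.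

(D) Let $\beta=a_2^{-1}b_1a_2$, so that $a_2\beta a_2^{-1}=b_1$ and $a_2\beta^{-1}=b_1^{-1}a_2$. Then
\[
[a_1a_2,\beta]=a_1b_1a_1^{-1}\beta^{-1},\qquad[\beta a_2\beta^{-1},\,b_2\beta^{-1}]=\beta a_2\beta^{-1}b_2a_2^{-1}b_2^{-1},
\]
and the product is $a_1b_1a_1^{-1}\,(a_2\beta^{-1})\,b_2a_2^{-1}b_2^{-1}=[a_1,b_1][a_2,b_2]$. The image contains $\beta$, hence $a_2$ and $b_2$, hence $a_1$ and $b_1$.
\end{proof}

Move (D) is the only one that mixes two handles. Two special cases carry the section. For $y_1=1$ we have $\beta=1$, and
\begin{equation}\label{eq:D1}
(x,1)\oplus(x_2,y_2)\sim(xx_2,1)\oplus(x_2,y_2).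
\end{equation}
For $(x_1,y_1)=({}^ux,{}^uy)$ and $(x_2,y_2)=(u,y)$ we have $\beta=y$, and
\begin{equation}\label{eq:D2}
({}^ux,{}^uy)\oplus(u,y)\sim(ux,y)\oplus({}^yu,1).
\end{equation}
Applying $\partial$ to \eqref{eq:D2} gives the commutator identity ${}^u[x,y]\,[u,y]=[ux,y]$. Thus \eqref{eq:D2} lifts this identity from $G$ to the level of orbits.

\subsection{Stabilization}

A handle $(x,1)$ has trivial boundary, so it moves freely by (S). Next to a surjective sequence it carries no information.

\begin{lemma}\label{lem:absorb}
Let $g\ge1$, $\varphi_0\in\operatorname{Epi}(F_{2g},G)$ and $x\in G$. Then $(x,1)\oplus\varphi_0\sim\mathbf 1\oplus\varphi_0$ and $\varphi_0\oplus(x,1)\sim\varphi_0\oplus\mathbf 1$.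
\end{lemma}

\begin{proof}
Suppose $\varphi_0\sim\varphi_1$ and the first entry of $\varphi_1$ is $h$. By \eqref{eq:D1},
\[
(x,1)\oplus\varphi_0\sim(x,1)\oplus\varphi_1\sim(xh,1)\oplus\varphi_1\sim(xh,1)\oplus\varphi_0 .
\]
Let $(x_i,y_i)$ be any handle of $\varphi_0$. Move (S), read from right to left, brings it to the front unchanged, so $h=x_i$ occurs. Then (R) shows that $h=y_i^{-1}$ occurs. These elements generate $G$, and since $G$ is finite, $x^{-1}$ is a product of them with positive exponents. So $x$ can be changed to $1$. The second form follows by (S).
\end{proof}

\begin{lemma}\label{lem:destab}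
Let $n=|G|$ and $k=1+\lfloor\log_2n\rfloor$, and let $g\ge\max(kn,2)$. Every $\varphi\in\operatorname{Epi}(F_{2g},G)$ is equivalent to $\varphi'\oplus\mathbf 1$ for some $\varphi'\in\operatorname{Epi}(F_{2g-2},G)$.
\end{lemma}

\begin{proof}
We first produce $k$ handles of the form $(u,1)$, and then show that one of them is not needed for surjectivity.

Choose $k$ disjoint blocks of $n$ consecutive handles, and number the handles of one block $1,\dots,n$. Two of the $n+1$ products $x_1\cdots x_j$ $(0\le j\le n)$ coincide, so $x_{i+1}\cdots x_j=1$ for some $i<j$. Apply (D) to the handles $j-1,j$, then to $j-2,j-1$, and so on down to $i+1,i+2$. The first entry of handle $j-1$ becomes $x_{j-1}x_j$, then that of handle $j-2$ becomes $x_{j-2}x_{j-1}x_j$, and at the end the first entry of handle $i+1$ is $1$. (If $j=i+1$ there is nothing to do.) By (R) this handle can be put in the form $(u,1)$. The other blocks are not touched. Doing this in each block and using (S), we get $\varphi\sim\psi\oplus(u_1,1)\oplus\dots\oplus(u_k,1)$.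

Let $Q_i$ be the subgroup generated by the image of $\psi$ and $u_1,\dots,u_i$. If the chain $Q_0\le\dots\le Q_k$ were strictly increasing, then $n\ge|Q_k|\ge2^k>n$. So $u_i\in Q_{i-1}$ for some $i\ge1$, and deleting the handle $(u_i,1)$ leaves a surjective sequence $\varphi'$. Move this handle to the end by (S) and apply Lemma~\ref{lem:absorb}.
\end{proof}

Let $O_g=\operatorname{Epi}(F_{2g},G)/\Gamma_g$. By Lemma~\ref{lem:destab} the maps $O_g\to O_{g+1}$, $[\varphi]\mapsto[\varphi\oplus\mathbf 1]$, are surjections of finite sets for large $g$. The cardinalities are then nonincreasing, hence eventually constant. So there is $g_0(G)$ such that these maps are bijective for all $g\ge g_0(G)$. (This is the step that is not effective.) Put $O_\infty=\varinjlim O_g$, so that $O_g\to O_\infty$ is bijective for $g\ge g_0(G)$. Define $[\varphi][\psi]=[\varphi\oplus\psi]$ on $O_\infty$. This is well defined, since $(\varphi\oplus\mathbf 1)\oplus\psi\sim(\varphi\oplus\psi)\oplus\mathbf 1$ by (S). It is associative, and $\partial\colon O_\infty\to G$ is multiplicative.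

\subsection{The stable orbits form the universal central extension}

Let $G$ be perfect. If $\alpha\in\Gamma_g$ and $\widetilde\varphi$ lifts $\varphi$, then $\widetilde\varphi\alpha$ lifts $\varphi\alpha$, so $\tau$ is constant on orbits. It sees more than $\partial$.

\begin{example}\label{ex:A5tau}
Let $G=\operatorname{PSL}_2(\mathbb F_5)\cong A_5$, whose universal central extension is $\operatorname{SL}_2(\mathbb F_5)$. The matrices $\mathbf i=\left(\begin{smallmatrix}2&0\\0&-2\end{smallmatrix}\right)$ and $\mathbf j=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ satisfy $\mathbf i\mathbf j=-\mathbf j\mathbf i$. Let $x,y\in G$ be their images and let $d_1,d_2$ generate $G$. The surjections $(x,y)\oplus(d_1,1)\oplus(d_2,1)$ and $\mathbf 1\oplus(d_1,1)\oplus(d_2,1)$ both have $\partial=1$, but $\tau=-1$ for the first and $\tau=1$ for the second. They stay inequivalent after adding any number of trivial handles.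
\end{example}

\begin{theorem}\label{thm:stable}
Let $G$ be a finite perfect group. For $g\ge g_0(G)$ the lifting invariant induces a bijection $\operatorname{Epi}(F_{2g},G)/\Gamma_g\to\widetilde G$.
\end{theorem}

\begin{proof}
We show that $\partial\colon O_\infty\to G$ is a central extension by a perfect group $O_\infty$, and then compare with $\widetilde G$.

\emph{Identity.} Call a sequence $D=(d_1,1)\oplus\dots\oplus(d_s,1)$ with $s\ge1$ \emph{neutral} if the $d_i$ generate $G$. For surjective $\varphi$, repeated use of Lemma~\ref{lem:absorb} gives $[\varphi\oplus D]=[\varphi]$, and $[D\oplus\varphi]=[\varphi\oplus D]$ by (S) since $\partial D=1$. So $[D]$ is a two-sided identity of $O_\infty$, and all neutral sequences have the same class $\epsilon$. Fix a neutral $D$.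

\emph{Generators.} A single handle need not be surjective, so we pad it: put $\{x,y\}=[(x,y)\oplus D]$. If $\varphi=\bigoplus_i(x_i,y_i)$ is surjective, moving all copies of $D$ to the right gives $\prod_i\{x_i,y_i\}=[\varphi]\,\epsilon^g=[\varphi]$. So the elements $\{x,y\}$ generate $O_\infty$. They satisfy
\begin{equation}\label{eq:rel}
\{{}^ux,{}^uy\}\{u,y\}=\{ux,y\},\qquad\{1,y\}=\epsilon .
\end{equation}
Indeed, by (S) and \eqref{eq:D2} the left side of the first relation is the class of $(ux,y)\oplus D\oplus({}^yu,1)\oplus D$, and $({}^yu,1)\oplus D$ is neutral. The second relation holds because $(1,y)\sim(y,1)$ and $(y,1)\oplus D$ is neutral.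

\emph{Group.} Taking $u=x^{-1}$ in \eqref{eq:rel} gives $\{x,x^{-1}yx\}\{x^{-1},y\}=\epsilon$. As $y$ varies, $x^{-1}yx$ runs through $G$, so every generator has a right inverse. Then every element has one, and a monoid in which every element has a right inverse is a group.

\emph{Central extension.} The kernel of $\partial$ is central by (S). The map $\partial$ is onto, because every element of the perfect group $G$ has the form $\prod[x_i,y_i]=\partial\prod\{x_i,y_i\}$.

\emph{Perfectness.} Let $Z\in O_\infty$ with $\partial Z=h$. By (S), $Z\{x,y\}Z^{-1}=[({}^hx,{}^hy)\oplus{}^hD]$. Multiplying by $\epsilon=[D]$ and moving the neutral sequence ${}^hD$ to the end shows that this class is $\{{}^hx,{}^hy\}$. Since $\partial$ is onto, the image $\langle x,y\rangle$ of $\{x,y\}$ in the abelianization $O_\infty^{\mathrm{ab}}$, written additively, is invariant under simultaneous conjugation of $x$ and $y$. So \eqref{eq:rel} becomes $\langle ux,y\rangle=\langle x,y\rangle+\langle u,y\rangle$. For fixed $y$, the map $x\mapsto\langle x,y\rangle$ is a homomorphism from the perfect group $G$ to an abelian group, hence zero. Thus $O_\infty^{\mathrm{ab}}=0$.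

\emph{Comparison.} We have $\tau(\varphi\oplus\psi)=\tau(\varphi)\tau(\psi)$ and $\tau(\mathbf 1)=1$, so $\tau$ is a homomorphism $O_\infty\to\widetilde G$ over $G$. Universality gives $\theta\colon\widetilde G\to O_\infty$ over $G$, and $\tau\theta=\mathrm{id}$ by uniqueness. Since $O_\infty=\theta(\widetilde G)\cdot\ker\partial$ with $\ker\partial$ central, $O_\infty=[O_\infty,O_\infty]\subset\theta(\widetilde G)$. So $\theta$ is bijective with inverse $\tau$.
\end{proof}

\section{Point pushing acts through the alternating group}\label{sec:alt}

From now on $T$ is a nonabelian finite simple group.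

\subsection{Admissible elements}

An element whose order divides $4$ and which is conjugate to its inverse satisfies the condition on powers. We find such an element as a commutator with an involution. Recall Glauberman's $Z^*$-theorem: if $S$ is a Sylow $2$-subgroup of a finite group $G$ and $a\in S$ is an involution that is not conjugate in $G$ to any other element of $S$, then the image of $a$ in $G/O(G)$ is central, where $O(G)$ is the largest normal subgroup of odd order.

\begin{lemma}\label{lem:admissible}
The group $\widetilde T$ contains an admissible element.
\end{lemma}

\begin{proof}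
By the Feit--Thompson theorem $|T|$ is even, so $O(T)=1$. Let $S$ be a Sylow $2$-subgroup and $a\in Z(S)$ an involution. Since $Z(T)=1$, the $Z^*$-theorem gives a conjugate $a'=bab^{-1}\in S$ with $a'\ne a$. It commutes with $a$. Let $\tilde a,\tilde b\in\widetilde T$ be lifts and $c=[\tilde a,\tilde b]$. Then $c$ lies over $aa'\ne1$, so it is not central. As $\tilde a^2$ is central,
\[
\tilde a\,c\,\tilde a^{-1}=\tilde a^2\,\tilde b\tilde a^{-1}\tilde b^{-1}\tilde a^{-1}=\tilde b\tilde a\tilde b^{-1}\tilde a^{-1}=c^{-1}.
\]
Since $(aa')^2=1$, the element $c^2$ is central, so $c^2=\tilde ac^2\tilde a^{-1}=c^{-2}$ and $c^4=1$. The order of $c$ is $2$ or $4$, and for odd $j$ the power $c^{\,j}\in\{c,c^{-1}\}$ is conjugate to $c$.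
\end{proof}

\begin{example}\label{ex:A5}
For $T=A_5$ and $\widetilde T=\operatorname{SL}_2(\mathbb F_5)$, the only involution of $\widetilde T$ is $-1$, so the element $c$ of the proof has order $4$. The $15$ involutions of $A_5$ are conjugate, each has two lifts $\pm c'$, and $c$ is conjugate to $c^{-1}=-c$. So $|C|=30$. With $\operatorname{Aut}(A_5)=S_5$, Theorem~\ref{thm:strong} gives $N_g\sim30\cdot60^{2g}/120^2=60^{2g}/480$, and $\mathcal P=\{2,3,5\}$ is allowed.
\end{example}

Fix an admissible $c$ and $C=\operatorname{Aut}(T)\cdot c$. The set $C$ is closed under conjugation in $\widetilde T$ and contains no central element.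

\subsection{The set \texorpdfstring{$\Omega_g$}{Omega} and 4-transitivity}

Put
\[
\operatorname{Epi}_C(F_{2g},T)=\{\varphi\in\operatorname{Epi}(F_{2g},T):\tau(\varphi)\in C\},\qquad\Omega_g=\operatorname{Epi}_C(F_{2g},T)/\operatorname{Aut}(T).
\]
The group $\operatorname{Aut}(T)$ acts freely on surjections, so $|\Omega_g|=N_g$. Two surjections have the same class if and only if they have the same kernel, so $\Omega_g$ is a set of Galois covers of the punctured surface. Let
\[
\mathcal A_g=\{\alpha\in\operatorname{Aut}(F_{2g}):\alpha(\omega)\text{ is conjugate to }\omega\}\supset\Gamma_g .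
\]
If $\alpha(\omega)=u\omega u^{-1}$, then $\tau(\varphi\alpha)={}^{\widetilde\varphi(u)}\tau(\varphi)$. So $\mathcal A_g$ acts on $\Omega_g$ by $\alpha\cdot[\varphi]=[\varphi\alpha^{-1}]$. Inner automorphisms of $F_{2g}$ change $\varphi$ by inner automorphisms of $T$ and act trivially.

\begin{lemma}\label{lem:growth}
Let $h=g_0(T)$. For $g\ge h$ we have $N_g\ge|T|^{2(g-h)}/|\operatorname{Aut}T|$. In particular $N_g\to\infty$.
\end{lemma}

\begin{proof}
For any $\psi\in\operatorname{Hom}(F_{2(g-h)},T)$, Theorem~\ref{thm:stable} gives $\varphi'\in\operatorname{Epi}(F_{2h},T)$ with $\tau(\varphi')=\tau(\psi)^{-1}c$. Then $\psi\oplus\varphi'$ is onto and $\tau(\psi\oplus\varphi')=c$.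
\end{proof}

Theorem~\ref{thm:stable} for $G=T$ says that $\mathcal A_g$ is transitive on $\Omega_g$. To move four elements at once, we bundle them into one homomorphism to $T^4$. This requires two facts about powers of $T$.

\begin{lemma}\label{lem:powers}
Let $r\ge1$.
\begin{itemize}
\item[(a)] If $\varphi_1,\dots,\varphi_r\colon F\to T$ are surjections from a group $F$ with distinct kernels, then $(\varphi_1,\dots,\varphi_r)\colon F\to T^r$ is onto.
\item[(b)] The universal central extension of $T^r$ is $\widetilde T^{\,r}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Use induction on $r$. Let $K_i=\ker\varphi_i$ and $L=\bigcap_{i<r}K_i$, so that $F/L=T^{r-1}$. If $L\subset K_r$, then $K_r/L$ is a normal subgroup of $T^{r-1}$ with quotient $T$. A normal subgroup of $T^{r-1}$ is a product of factors: if it contains an element with $i$-th coordinate $x\ne1$, then commutators with the $i$-th factor give a nontrivial element of that factor, hence the whole factor. So $K_r=K_i$ for some $i<r$, a contradiction. Hence $\varphi_r(L)$ is a nontrivial normal subgroup of $T$, so $\varphi_r(L)=T$. The image of $F$ in $T^r$ then contains $1\times T$ and maps onto $T^{r-1}$.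

(b) Let $E\to T^r$ be a central extension with kernel $A$. Applying universality to the preimage of the $i$-th factor gives $\theta_i\colon\widetilde T\to E$ over that factor. For $i\ne j$ the commutator $[\theta_i(x),\theta_j(y)]$ lies in $A$, so by $[ux,y]={}^u[x,y][u,y]$ it is multiplicative in $x$. It is therefore trivial, $\widetilde T$ being perfect. The product of the $\theta_i$ is thus a homomorphism $\widetilde T^{\,r}\to E$ over $T^r$. Two such homomorphisms differ by a homomorphism $\widetilde T^{\,r}\to A$, which is trivial.
\end{proof}

\begin{proposition}\label{prop:four}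
If $g\ge g_0(T^4)$ and $N_g>24$, the image of $\mathcal A_g$ in $\operatorname{Sym}(\Omega_g)$ contains $\operatorname{Alt}(\Omega_g)$.
\end{proposition}

\begin{proof}
Take two ordered quadruples of distinct elements of $\Omega_g$. Since $C$ is a single $\operatorname{Aut}(T)$-orbit, we can choose representatives $\varphi_1,\dots,\varphi_4$ and $\varphi_1',\dots,\varphi_4'$ that all have lifting invariant $c$. By Lemma~\ref{lem:powers}, $\Phi=(\varphi_i)_i$ and $\Phi'=(\varphi_i')_i$ are surjections onto $T^4$ with $\tau(\Phi)=\tau(\Phi')=(c,c,c,c)$. By Theorem~\ref{thm:stable} for $G=T^4$, there is $\alpha\in\Gamma_g$ with $\Phi'=\Phi\alpha$. So the action is $4$-transitive, and a $4$-transitive group of degree greater than $24$ contains the alternating group.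
\end{proof}

\begin{remark}\label{rem:abelian}
Lemma~\ref{lem:powers}(a) is where $T$ must be nonabelian. For $T=\mathbb Z/\ell$ the set $\operatorname{Epi}(F_{2g},T)/\operatorname{Aut}(T)$ is the projective space $\mathbb P^{2g-1}(\mathbb F_\ell)$, three collinear points do not give a surjection onto $T^3$, and $\operatorname{Aut}(F_{2g})$ preserves collinearity. For $g\ge2$ the action is not $3$-transitive.
\end{remark}

\subsection{The point-pushing subgroup}

Let $g\ge2$, let $\Sigma_g$ be a closed oriented surface of genus $g$ with a marked point $*$, and identify $\pi_1(\Sigma_g-\{*\})$ with $F_{2g}$ so that $\omega$ is a loop around $*$. Then $\pi_1(\Sigma_g)=F_{2g}/\langle\langle\omega\rangle\rangle$, the quotient by the normal closure of $\omega$. Let $\operatorname{Mod}(\Sigma_g)$ and $\operatorname{Mod}(\Sigma_g,*)$ be the groups of isotopy classes of orientation-preserving homeomorphisms, with $*$ fixed throughout in the second case. We use three facts.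
\begin{itemize}
\item The natural map $\operatorname{Mod}(\Sigma_g)\to\operatorname{Out}(\pi_1\Sigma_g)$ is injective (Dehn--Nielsen--Baer, \cite[Theorem~8.1]{FM}).
\item The natural map identifies $\operatorname{Mod}(\Sigma_g,*)$ with $\mathcal A_g/\operatorname{Inn}(F_{2g})$. This is \cite[Theorem~8.8]{FM}; orientation-reversing classes send $\omega$ to a conjugate of $\omega^{-1}$, which is not conjugate to $\omega$ in $F_{2g}$.
\item For a loop $\gamma$ in $\Sigma_g$ based at $*$, choose an isotopy $f_t$ of $\Sigma_g$ with $f_0=\mathrm{id}$ and $f_t(*)=\gamma(t)$. The class of $f_1$ in $\operatorname{Mod}(\Sigma_g,*)$ depends only on the class of $\gamma$ in $\pi_1(\Sigma_g,*)$, and these classes form the kernel of $\operatorname{Mod}(\Sigma_g,*)\to\operatorname{Mod}(\Sigma_g)$ (Birman exact sequence, \cite[Theorem~4.6]{FM}).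
\end{itemize}
We call this kernel the \emph{point-pushing subgroup} $\operatorname{Push}_g$. It is normal in $\operatorname{Mod}(\Sigma_g,*)$, and it consists of the classes of those $\alpha\in\mathcal A_g$ that induce an inner automorphism of $F_{2g}/\langle\langle\omega\rangle\rangle$.

\begin{proposition}\label{prop:push}
If $g\ge\max\bigl(2,\,g_0(T^4),\,g_0(T)+1\bigr)$ and $N_g>24$, the image of $\operatorname{Push}_g$ in $\operatorname{Sym}(\Omega_g)$ contains $\operatorname{Alt}(\Omega_g)$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:four} the image of $\operatorname{Mod}(\Sigma_g,*)$ is $\operatorname{Alt}(\Omega_g)$ or $\operatorname{Sym}(\Omega_g)$, and the image of $\operatorname{Push}_g$ is normal in it. So it suffices to find one element of $\operatorname{Push}_g$ that moves one element of $\Omega_g$.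

Let $\kappa=[a_1,b_1]$ and $Q=[a_2,b_2]\cdots[a_g,b_g]$, so $\omega=\kappa Q$ and $Q\kappa=Q\omega Q^{-1}$. Let $\alpha_0$ fix all generators except $b_1$, and put
\[
\alpha_0(b_1)=Q\,a_1b_1a_1^{-1}=Q\kappa\,b_1 .
\]
The first form shows that $\alpha_0$ is an automorphism, because $Qa_1$ and $a_1^{-1}$ do not involve $b_1$. Moreover
\[
\alpha_0(\omega)=a_1\,(Qa_1b_1a_1^{-1})\,a_1^{-1}\,(a_1b_1^{-1}a_1^{-1}Q^{-1})\,Q=a_1\,Q\kappa\,a_1^{-1},
\]
which is conjugate to $\omega$, so $\alpha_0\in\mathcal A_g$. The second form shows that $\alpha_0$ induces the identity modulo $\langle\langle\omega\rangle\rangle$. So the class of $\alpha_0$ lies in $\operatorname{Push}_g$.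

By Theorem~\ref{thm:stable} there is $\varphi'\in\operatorname{Epi}(F_{2g-2},T)$ with $\tau(\varphi')=c$. Let $\varphi=\mathbf 1\oplus\varphi'\in\operatorname{Epi}_C(F_{2g},T)$. Suppose $\varphi\alpha_0=A\varphi$ with $A\in\operatorname{Aut}(T)$. On the handles $2,\dots,g$ this forces $A=1$, as $\varphi'$ is onto. On $b_1$ it then gives $\varphi(Q)=1$. But $\varphi(Q)=\varphi(\omega)$ is the image of the noncentral element $c$, so it is not $1$. Hence $\alpha_0$ moves $[\varphi]$.
\end{proof}

\begin{remark}
This is the only place where $c$ has to be noncentral, and the condition cannot be dropped. If $c$ is central, every $\varphi$ with $\tau(\varphi)\in C$ kills $\omega$ and factors through $\pi_1(\Sigma_g)$; the covers are unbranched at $*$, and $\operatorname{Push}_g$ fixes each of them.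
\end{remark}

\section{A family of pointed curves over the thrice-punctured line}\label{sec:family}

Over any curve $\overline Y$ of genus $g$ there is a tautological family of pointed curves, with fiber $(\overline Y,P)$ over $P\in\overline Y$, and its monodromy is point pushing. Its base is $\overline Y$ rather than $B$. But if a finite group $H$ acts on $\overline Y$ with quotient $\mathbb P^1$ and branch points $0,1,\infty$, then the isomorphism class of $(\overline Y,P)$ depends only on the image of $P$ in $\mathbb P^1$, and one expects the family to descend to $B$. We take the hyperelliptic curve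
\[
\overline Y\colon\ w^2=1-4y^m\qquad(m\text{ even})
\]
with $H=\mu_m$ acting on $y$. In terms of $v=(1+w)/2$ the equation reads $y^m=v(1-v)$, and the quotient map is $v$. Rescaling the coordinate $y$ so that the marked point has coordinate $1$ gives equations over $B$.

Let $\mathcal P$ contain the primes dividing $|T|$, so that $2\in\mathcal P$. Let $m\ge6$ be even with all prime factors in $\mathcal P$, and $g=m/2-1\ge2$. Let $\mathcal E\to B_R$ be the double cover of $\mathbb P^1_{B_R}$ glued from the two charts
\[
w^2=1-4v(1-v)\,x^m,\qquad u^2=z^m-4v(1-v)\qquad(z=1/x,\ u=w/x^{m/2}).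
\]

\begin{lemma}\label{lem:family}
The morphism $\mathcal E\to B_R$ is smooth and proper with geometrically connected fibers of genus $g$, and $\sigma\colon(x,w)=(1,2v-1)$ is a section.
\end{lemma}

\begin{proof}
The scheme $\mathcal E$ is finite and flat over $\mathbb P^1_{B_R}$, hence proper and flat over $B_R$. The elements $2$, $m$ and $v(1-v)$ are units. At a singular point of a geometric fiber in the first chart both partial derivatives vanish, so $w=0$ and $x=0$, and the equation gives $0=1$. In the second chart $u=z=0$, and the equation gives $4v(1-v)=0$. So the fibers are smooth. The polynomial $1-4v(1-v)x^m$ is separable of even degree $m$ in $x$, so a geometric fiber is a connected double cover of $\mathbb P^1$ with $m$ branch points; by Riemann--Hurwitz $2g-2=m-4$. Finally $(2v-1)^2=1-4v(1-v)$.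
\end{proof}

Let $U=\mathcal E-\sigma(B_R)$, and write $U_A$, $\mathcal E_A$ for base changes. Over $\mathbb C$, the map $\mathcal E(\mathbb C)\to B(\mathbb C)$ is a proper submersion with a section, so it is locally trivial as a family of pointed oriented surfaces, and $U(\mathbb C)\to B(\mathbb C)$ is a fiber bundle. Fix $b\in B(\mathbb C)$, a base point in the fiber $U_b(\mathbb C)$, and an identification $\pi_1(U_b(\mathbb C))=F_{2g}$ as in Section~\ref{sec:alt}. Since $\pi_2(B(\mathbb C))=0$ and the fiber is connected, the homotopy sequence reads
\begin{equation}\label{eq:top}
1\to F_{2g}\to\pi_1(U(\mathbb C))\to\pi_1(B(\mathbb C),b)\to1 .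
\end{equation}
Conjugation by lifts defines the \emph{monodromy} $\pi_1(B(\mathbb C),b)\to\operatorname{Out}(F_{2g})$. If the family is trivialized along a loop $\gamma$, the two ends of the trivialization differ by an orientation-preserving homeomorphism $f$ of the pointed fiber, and the monodromy of $\gamma$ is the class of $f^{\pm1}$, the sign depending only on conventions. So the monodromy takes values in $\mathcal A_g/\operatorname{Inn}(F_{2g})=\operatorname{Mod}(\Sigma_g,*)$, and $\pi_1(B(\mathbb C),b)$ acts on $\Omega_g$.

\begin{proposition}\label{prop:geom}
The image of the monodromy contains $\operatorname{Push}_g$. Hence, under the hypotheses of Proposition~\ref{prop:push}, $\pi_1(B(\mathbb C),b)$ acts on $\Omega_g$ through a group containing $\operatorname{Alt}(\Omega_g)$.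
\end{proposition}

\begin{proof}
Work over $\mathbb C$. Let $Y\to B$ be the \'etale cover $y^m=v(1-v)$. The map $(v,y)\mapsto(y,w)=(y,2v-1)$ identifies $Y$ with the complement in $\overline Y$ of the four points with $y=0$ or $y=\infty$. In particular $Y$ is connected and $\pi_1(Y(\mathbb C))\to\pi_1(\overline Y(\mathbb C))$ is onto. Over a point $P=(v,y)$ of $Y$, the substitution $y'=yx$ turns $w^2=1-4v(1-v)x^m$ into $w^2=1-4y'^m$. This identifies $\mathcal E\times_BY$ with $\overline Y\times Y$, and it sends $\sigma$ to the point $(y',w)=(y,2v-1)$, which is $P$ itself. So the pullback to $Y$ is the tautological family.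

Let $P_0\in Y(\mathbb C)$ lie over $b$, let $\gamma$ be a loop in $Y(\mathbb C)$ based at $P_0$, and let $f_t$ be an isotopy of $\overline Y(\mathbb C)$ with $f_0=\mathrm{id}$ and $f_t(P_0)=\gamma(t)$. The maps $f_t\colon(\overline Y,P_0)\to(\overline Y,\gamma(t))$ trivialize the family along $\gamma$, so the monodromy of the image of $\gamma$ in $B(\mathbb C)$ is the class of $f_1^{\pm1}$. As every element of $\pi_1(\overline Y(\mathbb C),P_0)$ is represented by such a $\gamma$, these classes exhaust $\operatorname{Push}_g$.
\end{proof}

\section{Descent to \texorpdfstring{$\mathbb Q$}{Q}}\label{sec:descent}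

The action of $\pi_1(B(\mathbb C),b)$ on $\Omega_g$ defines a topological cover of $B(\mathbb C)$. To give it a model over $\mathbb Q$ we extend the action to the \'etale fundamental group of $B_{\mathbb Q}$. This is done first on the set of all $T$-covers, and then we check that the condition $\tau\in C$ is preserved.

For a connected noetherian scheme $S$ with a geometric point, $\pi_1(S)$ denotes the \'etale fundamental group; finite \'etale covers of $S$ correspond to finite sets with a continuous action of $\pi_1(S)$. For a field $k$ let $G_k=\operatorname{Gal}(\bar k/k)$. We use the following facts. If $S$ is normal with function field $k$ of characteristic $0$, then $G_k\to\pi_1(S)$ is onto, and $\pi_1(S)$ is the Galois group of the largest extension of $k$ unramified over $S$. For a connected variety $S$ over $\mathbb C$, $\pi_1(S)$ is the profinite completion of $\pi_1(S(\mathbb C))$ (Riemann existence). The group $\pi_1$ does not change under extension of algebraically closed fields of characteristic $0$. For a geometrically connected variety $S$ over a field $k$ of characteristic $0$, the sequence $1\to\pi_1(S_{\bar k})\to\pi_1(S)\to G_k\to1$ is exact \cite[IX.6.1]{SGA1}.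

Let $K=\mathbb Q(v)$. Fix an embedding $\overline K\subset\mathbb C$ and take for $b\in B(\mathbb C)$ the point that it defines. With this choice the complex fiber $U_b$ is the base change of the geometric generic fiber $U_{\overline K}$, so one base point serves both the topological and the Galois-theoretic description:
\[
\Pi:=\pi_1(U_{\overline K})=\pi_1(U_b)=\widehat F_{2g}.
\]
Continuous homomorphisms from $\Pi$ to a finite group are the same as homomorphisms from $F_{2g}$; all homomorphisms from $\Pi$ below are continuous.

\subsection{The arithmetic action on all \texorpdfstring{$T$}{T}-covers}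

\begin{lemma}\label{lem:exact}
The sequence $1\to\Pi\to\pi_1(U_{\mathbb Q})\to\pi_1(B_{\mathbb Q})\to1$ is exact.
\end{lemma}

\begin{proof}
We first complete \eqref{eq:top}. Profinite completion is right exact, so only the injectivity of $\widehat F_{2g}\to\pi_1(U(\mathbb C))^\wedge$ needs proof. The group $\pi_1(B(\mathbb C),b)=F_2$ is free, so \eqref{eq:top} splits and $\pi_1(U(\mathbb C))=F_{2g}\rtimes F_2$. Since $F_{2g}$ is finitely generated, each subgroup of finite index contains a characteristic subgroup $J$ of finite index. Then $J\rtimes F_2$ has finite index in $F_{2g}\rtimes F_2$ and meets $F_{2g}$ in $J$. Its normal core $J'$ has finite index and $J'\cap F_{2g}\subset J$. An element of $\widehat F_{2g}$ that dies in $\pi_1(U(\mathbb C))^\wedge$ dies in $F_{2g}/(J'\cap F_{2g})$, hence in $F_{2g}/J$ for all such $J$, and so is trivial.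

Thus $1\to\Pi\to\pi_1(U_{\overline{\mathbb Q}})\to\pi_1(B_{\overline{\mathbb Q}})\to1$ is exact. Now compare the sequences of \cite[IX.6.1]{SGA1} for $U_{\mathbb Q}$ and $B_{\mathbb Q}$, both with quotient $G_{\mathbb Q}$. The map $\pi_1(U_{\mathbb Q})\to\pi_1(B_{\mathbb Q})$ is onto, because its image contains $\pi_1(B_{\overline{\mathbb Q}})$ and maps onto $G_{\mathbb Q}$. An element of its kernel maps to $1$ in $G_{\mathbb Q}$, so it lies in $\pi_1(U_{\overline{\mathbb Q}})$, hence in $\Pi$.
\end{proof}

So $\pi_1(B_{\mathbb Q})$ acts on the finite set $\operatorname{Epi}(\Pi,T)/\operatorname{Aut}(T)=\operatorname{Epi}(F_{2g},T)/\operatorname{Aut}(T)$ by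
\begin{equation}\label{eq:action}
s\cdot[\varphi]=[\,n\mapsto\varphi(s'^{-1}ns')\,],\qquad s'\in\pi_1(U_{\mathbb Q})\text{ any lift of }s .
\end{equation}
The action is continuous: the intersection $\Pi'$ of the kernels of the finitely many homomorphisms $\Pi\to T$ is open in $\Pi$ and normal in $\pi_1(U_{\mathbb Q})$, and conjugation on the finite group $\Pi/\Pi'$ is continuous. The sequence of Lemma~\ref{lem:exact} receives \eqref{eq:top}, so \eqref{eq:action} extends the topological action. It also receives the sequence
\begin{equation}\label{eq:generic}
1\to\Pi\to\pi_1(U_K)\to G_K\to1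
\end{equation}
through the surjection $G_K\to\pi_1(B_{\mathbb Q})$, with the identity on $\Pi$. Indeed, the composites $U_b\to U_{\mathbb C}\to U_{\mathbb Q}$ and $U_b\to U_{\overline K}\to U_K\to U_{\mathbb Q}$ are both the base change of $\operatorname{Spec}\mathbb C\to B_{\mathbb Q}$. So the action can be computed for $s\in G_K$ with lifts $s'\in\pi_1(U_K)$.

\subsection{Galois action on the lifting invariant}

An element of $G_K$ does not preserve the conjugacy class of $\omega$; it raises it to a cyclotomic power. Let $\nu\colon G_K\to\widehat{\mathbb Z}^\times$ be the cyclotomic character, defined by $s(\zeta)=\zeta^{\nu(s)}$ for roots of unity $\zeta$.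

\begin{lemma}\label{lem:cyc}
There is a conjugate $\omega'$ of $\omega$ in $\Pi$ such that every $s\in G_K$ has a lift $s'\in\pi_1(U_K)$ with $s'\omega's'^{-1}=\omega'^{\,\nu(s)}$.
\end{lemma}

\begin{proof}
Let $t$ be a local parameter of the curve $\mathcal E_K$ at the $K$-rational point $\sigma$. The completed local ring is $K[[t]]$, which gives a morphism $\operatorname{Spec}K((t))\to U_K$. Choosing an algebraic closure of $K((t))$ containing $\overline K$ and a path between base points in $U_{\overline K}$, we get a homomorphism $G_{K((t))}\to\pi_1(U_K)$ over $G_K$. The map $G_{K((t))}\to G_K$ is onto; let $I$ be its kernel. Fix compatible roots $t^{1/n}$. By Puiseux's theorem the algebraic closure is generated by $\overline K$ and these roots, and $\iota\mapsto(\iota(t^{1/n})/t^{1/n})_n$ is an isomorphism $I\cong\varprojlim\mu_n(\overline K)$. Let $s'\in G_{K((t))}$ lie over $s$ and write $s'^{-1}(t^{1/n})=\xi t^{1/n}$ with $\xi^n=1$. If $\iota(t^{1/n})=\zeta t^{1/n}$, then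
\[
s'\iota s'^{-1}(t^{1/n})=s'(\zeta\cdot\xi t^{1/n})=\zeta^{\nu(s)}t^{1/n}.
\]
So $s'\iota s'^{-1}=\iota^{\nu(s)}$ for all $\iota\in I$.

It remains to find $\iota\in I$ whose image in $\Pi$ is conjugate to $\omega$. Let $\iota_0$ correspond to $(e^{2\pi i/n})_n$. Let $J\subset\Pi$ be an open normal subgroup, $V\to U_{\overline K}$ the Galois cover with group $\Pi/J$, and $e$ its ramification index over $\sigma$. The image of $\iota_0$ in $\Pi/J$ fixes a point of the smooth completion of $V$ over $\sigma$ and multiplies the local parameter $t^{1/e}$ there by $e^{2\pi i/e}$. Analytically, over a small punctured disc around $\sigma(b)$ the corresponding component of $V(\mathbb C)$ is the cover $t^{1/e}\mapsto t$, and this automorphism is the one defined by a loop going once around the puncture. The loop $\omega$ is freely homotopic to such a loop. So there is a sign $\pm$, depending only on conventions and not on $J$, such that $\iota_0^{\pm1}$ and $\omega$ have conjugate images in $\Pi/J$. Let $\omega'$ be the image of $\iota_0^{\pm1}$ in $\Pi$. The sets $\{u\in\Pi:u\omega u^{-1}\in\omega'J\}$ are nonempty, closed, and shrink with $J$; by compactness they have a common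 point.
\end{proof}

\begin{proposition}\label{prop:stableQ}
The subset $\Omega_g$ is stable under $\pi_1(B_{\mathbb Q})$.
\end{proposition}

\begin{proof}
Let $[\varphi]\in\Omega_g$ and $s\in G_K$, with $s'$ and $\omega'$ as in Lemma~\ref{lem:cyc}. Let $\widetilde\varphi\colon\Pi\to\widetilde T$ be a lift of $\varphi$; it exists because $\Pi=\widehat F_{2g}$ and $\widetilde T$ is finite. Then $\widetilde\psi(n)=\widetilde\varphi(s'ns'^{-1})$ lifts $\psi(n)=\varphi(s'ns'^{-1})$, and $[\psi]=s^{-1}\cdot[\varphi]$. Up to conjugacy in $\widetilde T$,
\[
\tau(\psi)=\widetilde\psi(\omega)\ \sim\ \widetilde\psi(\omega')=\widetilde\varphi(\omega')^{\nu(s)}\ \sim\ \tau(\varphi)^{\nu(s)} .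
\]
Write $\tau(\varphi)=Ac$ with $A\in\operatorname{Aut}(T)$. Then $\tau(\varphi)^{\nu(s)}=A(c^{\,j})$ for an integer $j$ prime to the order of $c$, and $c^{\,j}\in C$ because $c$ is admissible. So $\tau(\psi)\in C$.
\end{proof}

\begin{remark}
The condition on the powers of $c$ is used only here. Without it the proof shows that $s^{-1}$ maps the set defined by $c$ to the set defined by $c^{\nu(s)}$; the two sets are disjoint when $c^{\nu(s)}\notin C$.
\end{remark}

The $\pi_1(B_{\mathbb Q})$-set $\Omega_g$ defines a finite \'etale cover $Z\to B_{\mathbb Q}$ of degree $N_g$. Its geometric monodromy group is the image of $\pi_1(B_{\overline{\mathbb Q}})$, the profinite completion of $\pi_1(B(\mathbb C),b)$, so it is the image of the topological action. Under the hypotheses of Proposition~\ref{prop:push} it contains $\operatorname{Alt}(\Omega_g)$ by Proposition~\ref{prop:geom}. In particular it is transitive, so $Z$ is geometrically connected. The smooth completion of $Z$ is then a full Belyi map $\beta\colon X\to\mathbb P^1$ over $\mathbb Q$ of degree $N_g$, with $\beta^{-1}(B_{\mathbb Q})=Z$.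

\section{Good reduction}\label{sec:reduction}

Let $p\notin\mathcal P$. The monodromy group of $Z$ has order divisible by $p$ as soon as $N_g\ge p$, so no tameness argument applies to $Z$ itself. We apply one to the covers that $Z$ parametrizes. The inertia group of $p$ in $G_K$ permutes these $T$-covers. Each of them has good reduction after a finite extension of the base, conjugates under inertia have the same reduction, and a cover is determined by its reduction. So inertia fixes every point of $\Omega_g$.

\subsection{Tools}

\begin{itemize}
\item[(H)] A local ring is \emph{strictly henselian} if it is henselian with separably closed residue field. A finite algebra over a henselian local ring is a product of henselian local rings, and a finite \'etale algebra over a strictly henselian ring $A$ is a product of copies of $A$. The strict henselization $A^{\mathrm{sh}}$ of a local ring $(A,\mathfrak m)$ is a faithfully flat filtered colimit of \'etale $A$-algebras with maximal ideal $\mathfrak mA^{\mathrm{sh}}$. If $A$ is regular, then $A^{\mathrm{sh}}$ is regular of the same dimension.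
\item[(N)] The normalization of a normal noetherian integral scheme in a finite separable extension of its function field is finite over it. Normalization commutes with \'etale base change, hence with $A\to A^{\mathrm{sh}}$. All function fields below have characteristic $0$.
\item[(P)] Zariski--Nagata purity \cite[X.3.1]{SGA1}. Let $S$ be a regular integral noetherian scheme and $S'$ its normalization in a finite separable extension of its function field. If $S'\to S$ is \'etale over every point of codimension at most $1$, it is \'etale.
\item[(A)] Abhyankar's lemma. Let $A$ be a discrete valuation ring with uniformizer $\varpi$ and fraction field $F$, and let $n$ be invertible in $A$. Let $F'/F$ be contained in a Galois extension of degree dividing $n$; it is then tamely ramified with ramification indices dividing $n$. The normalization of the discrete valuation ring $A[\varpi^{1/n}]$ in $F'\otimes_FF(\varpi^{1/n})$ is \'etale over $A[\varpi^{1/n}]$.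
\item[(Z)] Zariski's connectedness theorem. If $S$ is proper over a noetherian ring $A$, then $\Gamma(S,\mathcal O_S)$ is finite over $A$ and the fibers of $S\to\operatorname{Spec}\Gamma(S,\mathcal O_S)$ are connected.
\end{itemize}

\subsection{Connected covers have connected reduction}

For a proper family over a henselian base, (Z) shows that a connected cover has connected special fiber. Our curve $U$ is not proper. We compactify the cover and must then rule out that the special fiber falls apart when the points over $\sigma$ are removed; this needs the local structure of the cover along $\sigma$.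

\begin{lemma}\label{lem:connected}
Let $\Lambda$ be a strictly henselian discrete valuation ring with fraction field of characteristic $0$, residue field $k$ of characteristic $p$, and uniformizer $\varpi$. Let $\mathcal E_\Lambda\to\operatorname{Spec}\Lambda$ be a smooth proper curve with geometrically connected fibers and a section $\sigma$, and let $U_\Lambda$ be the complement of $\sigma$. Let $\mathcal W\to U_\Lambda$ be a connected finite \'etale cover whose monodromy group has order $n$ prime to $p$. Then the special fiber $\mathcal W_k$ is connected.
\end{lemma}

\begin{proof}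
The scheme $\mathcal W$ is connected and regular, hence integral. Let $\overline{\mathcal W}$ be the normalization of $\mathcal E_\Lambda$ in its function field. It is integral and finite over $\mathcal E_\Lambda$, and $\mathcal W$ is the preimage of $U_\Lambda$.

\emph{The fiber $\overline{\mathcal W}_k$ is connected.} The ring $\Gamma(\overline{\mathcal W},\mathcal O)$ is a domain and is finite over $\Lambda$, so it is local by (H), and its maximal ideal is the only prime over $(\varpi)$. By (Z) the fiber over that prime, which has the same underlying space as $\overline{\mathcal W}_k$, is connected.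

\emph{The fiber $\overline{\mathcal W}_k$ is regular.} Over $U_k$ it is \'etale over a smooth curve. Let $x_0$ be the closed point of $\sigma$, let $\mathcal R$ be the strict henselization of the local ring of $\mathcal E_\Lambda$ at $x_0$, and let $t$ be a local equation of $\sigma$. Then $\mathcal R$ is a regular local ring of dimension $2$ with maximal ideal $(\varpi,t)$. For $d\mid n$ let $\mathcal R_d=\mathcal R[t_d]/(t_d^{\,d}-t)$. It is finite over $\mathcal R$ and local of dimension $2$ with maximal ideal $(\varpi,t_d)$, so it is regular and strictly henselian. Let $F=\operatorname{Frac}\mathcal R$ and $F_d=\operatorname{Frac}\mathcal R_d$. Since $p\nmid n$, the ring $\mathcal R$ contains the $n$-th roots of unity. So $F_n/F$ is a cyclic Kummer extension of degree $n$, and its subextensions are the $F_d$, with $t_d=t_n^{n/d}$.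

By (N), $\overline{\mathcal W}\times_{\mathcal E_\Lambda}\operatorname{Spec}\mathcal R$ is the disjoint union of the normalizations of $\mathcal R$ in finitely many fields $F'/F$, each contained in a Galois extension of degree dividing $n$. Fix one $F'$ and consider the normalization of $\mathcal R_n$ in $F'\otimes_FF_n$. It is \'etale away from $t_n=0$, because $\mathcal W\to U_\Lambda$ is \'etale. It is \'etale over the prime $(t_n)$ by (A) applied to $\mathcal R_{(t)}$, whose residue field has characteristic $0$. By (P) it is \'etale over $\mathcal R_n$, and by (H) it is a product of copies of $\mathcal R_n$. So $F'$ embeds in $F_n$ over $F$, hence $F'\cong F_d$ for some $d\mid n$, and the normalization of $\mathcal R$ in $F'$ is $\mathcal R_d$. The quotient $\mathcal R_d/(\varpi)$ is a discrete valuation ring with uniformizer $t_d$. Each local ring of $\overline{\mathcal W}_k$ at a point over $x_0$ thus has a flat local homomorphism to a regular local ring, and so it is regular.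

A connected regular noetherian scheme is irreducible. So the open subscheme $\mathcal W_k$ of $\overline{\mathcal W}_k$ is irreducible, in particular connected.
\end{proof}

\subsection{Inertia fixes every \texorpdfstring{$T$}{T}-cover}

Let $\xi_p$ be the generic point of the irreducible fiber $B_{\mathbb F_p}$ of $B_R$. Let $\Lambda$ be a strict henselization of the discrete valuation ring $\mathcal O_{B_R,\xi_p}$ with $K_1=\operatorname{Frac}\Lambda\subset\overline K$. Its residue field $k$ is a separable closure of $\mathbb F_p(v)$. By Lemma~\ref{lem:family}, $\mathcal E_\Lambda=\mathcal E\times_{B_R}\operatorname{Spec}\Lambda$ satisfies the hypotheses of Lemma~\ref{lem:connected}; this is where $p\nmid2m$ is used.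

A \emph{$T$-torsor} on a connected scheme $S$ is a finite \'etale cover with an action of $T$ that is simply transitive on geometric fibers. Isomorphism classes of $T$-torsors correspond to homomorphisms $\pi_1(S)\to T$ up to conjugation in $T$.

\begin{proposition}\label{prop:inertia}
The group $G_{K_1}$ acts trivially on $\operatorname{Epi}(\Pi,T)/\operatorname{Aut}(T)$, in particular on $\Omega_g$.
\end{proposition}

\begin{proof}
\emph{Step 0: the action is pullback.} A class $[\varphi]$ is determined by $J=\ker\varphi$, that is, by the connected Galois cover $V\to U_{\overline K}$ with group $\Pi/J\cong T$ up to isomorphism, and \eqref{eq:action} sends $J$ to $s'Js'^{-1}$. Moving the base point to the generic point, identify \eqref{eq:generic} with the sequence of Galois groups of $L\subset L\overline K\subset L^{\mathrm{ur}}$, where $L$ is the function field of $U_K$ and $L^{\mathrm{ur}}$ is the largest extension unramified over $U_K$. If $J$ has fixed field $L_J$, then $s'Js'^{-1}$ has fixed field $s'(L_J)$, and $s'\colon L_J\to s'(L_J)$ restricts to $\mathrm{id}\otimes s$ on $L\overline K=L\otimes_K\overline K$. So $s\cdot[\varphi]$ corresponds to the pullback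 $V^s$ of $V$ along the automorphism $\mathrm{id}\times\operatorname{Spec}(s)$ of $U_{\overline K}$. We must show $V^s\cong V$ for $s\in G_{K_1}$.

The cover $V$ with its $T$-action descends to a connected $T$-torsor $V_2$ on $U_{K_2}$ for some finite Galois extension $K_2/K_1$ inside $\overline K$. Let $\Lambda_2$ be the integral closure of $\Lambda$ in $K_2$. By (N) and (H) it is a strictly henselian discrete valuation ring, finite over $\Lambda$. Its residue field $k_2$ is a finite extension of the separably closed field $k$, hence purely inseparable over $k$.

\emph{Step 1: after enlarging $K_2$, the torsor $V_2$ extends to a $T$-torsor $\mathcal V$ on $U_{\Lambda_2}$.} Let $A$ be the local ring of $U_{\Lambda_2}$ at the generic point of the special fiber. The special fiber is integral, so $A$ is a discrete valuation ring and a uniformizer $\varpi$ of $\Lambda_2$ is a uniformizer of $A$. The function field of $V_2$ is Galois over $\operatorname{Frac}A$ of degree $|T|$, which is prime to $p$. By (A) it becomes unramified over $A[\varpi^{1/|T|}]$, which is the corresponding local ring for $K_2(\varpi^{1/|T|})$ in place of $K_2$. It stays unramified after a further finite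 extension of the base, since the base change of an \'etale algebra is \'etale and normal, hence is the new normalization. So we may assume that $K_2/K_1$ is Galois and $V_2$ is unramified over $A$. Let $\mathcal V$ be the normalization of $U_{\Lambda_2}$ in the function field of $V_2$. The scheme $U_{\Lambda_2}$ is regular, and its points of codimension at most $1$ are the points of $U_{K_2}$ and the generic point of the special fiber. By (P), $\mathcal V$ is \'etale over $U_{\Lambda_2}$. The action of $T$ extends to the normalization. The map $T\times\mathcal V\to\mathcal V\times_{U_{\Lambda_2}}\mathcal V$ of finite \'etale covers of the connected scheme $U_{\Lambda_2}$ is an isomorphism over the generic point, hence an isomorphism. So $\mathcal V$ is a $T$-torsor.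

\emph{Step 2: conjugates have the same special fiber.} Let $\gamma\in\operatorname{Gal}(K_2/K_1)$, and let $\mathcal V^\gamma$ be the pullback of $\mathcal V$ along the automorphism $\mathrm{id}\times\operatorname{Spec}(\gamma)$ of $U_{\Lambda_2}=U_\Lambda\times_\Lambda\Lambda_2$. Since $k_2/k$ is purely inseparable, $\gamma$ acts trivially on $k_2$, so this automorphism is the identity on $U_{k_2}$. Hence $\mathcal V$ and $\mathcal V^\gamma$ restrict to isomorphic $T$-torsors on $U_{k_2}$.

\emph{Step 3: $\mathcal V^\gamma\cong\mathcal V$.} Take a base point in the connected scheme $U_{k_2}$, and let $\phi,\phi'\colon\pi_1(U_{\Lambda_2})\to T$ represent $\mathcal V$ and $\mathcal V^\gamma$. Let $\pi_1(U_{\Lambda_2})$ act on the set $T$ by $n\cdot x=\phi'(n)\,x\,\phi(n)^{-1}$. A point $x$ is fixed by a subgroup exactly when $\phi'={}^x\phi$ on that subgroup. By Step~2 some $x_0\in T$ is fixed by the image of $\pi_1(U_{k_2})$. Let $\mathcal W\to U_{\Lambda_2}$ be the connected cover defined by the $\pi_1(U_{\Lambda_2})$-orbit of $x_0$. Its monodromy group is a quotient of a subgroup of $T\times T$, so its order is prime to $p$. By Lemma~\ref{lem:connected}, $\mathcal W_{k_2}$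 is connected, that is, $\pi_1(U_{k_2})$ is transitive on this orbit. As it fixes $x_0$, the orbit is $\{x_0\}$. So $\phi'={}^{x_0}\phi$, and the torsors are isomorphic.

Finally let $s\in G_{K_1}$ restrict to $\gamma$ on $K_2$. Then $V^s$ is the base change of $\mathcal V^\gamma$ to $\overline K$, and $V$ is the base change of $\mathcal V$. So $V^s\cong V$.
\end{proof}

\begin{proposition}\label{prop:good}
Under the hypotheses of Proposition~\ref{prop:push}, the cover $Z\to B_{\mathbb Q}$ extends to a finite \'etale cover of $B_R$.
\end{proposition}

\begin{proof}
Let $\mathcal Z$ be the normalization of $B_R$ in the function field $K(Z)$. It is finite over $B_R$ and restricts to $Z$ over $B_{\mathbb Q}$. Let $p\notin\mathcal P$. By Proposition~\ref{prop:inertia}, $K(Z)\otimes_KK_1\cong K_1^{N_g}$, and the normalization of $\Lambda$ in this algebra is $\Lambda^{N_g}$. By (N) this is the base change of $\mathcal Z$ along the faithfully flat map $\mathcal O_{B_R,\xi_p}\to\Lambda$, so $\mathcal Z$ is \'etale over $\xi_p$. The scheme $B_R$ is regular, and its points of codimension at most $1$ are the points of $B_{\mathbb Q}$ and the $\xi_p$ with $p\notin\mathcal P$. By (P),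 $\mathcal Z\to B_R$ is \'etale.
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

Fix $T$, $\mathcal P$ and an admissible $c$. By Lemma~\ref{lem:growth} there is $m_0$ such that for all even $m\ge m_0$ the genus $g=m/2-1$ satisfies $g\ge\max\bigl(3,g_0(T^4),g_0(T)+1\bigr)$ and $N_g>24$. For every even $m\ge m_0$ with prime factors in $\mathcal P$, Section~\ref{sec:descent} gives a full Belyi map over $\mathbb Q$ of degree $N_g$, and by Proposition~\ref{prop:good} it has bad reduction within $\mathcal P$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T$ be a nonabelian finite simple group whose primes lie in $\mathcal P$, and choose $c$ by Lemma~\ref{lem:admissible}. Since $2\in\mathcal P$, we may take $m=2^r\ge m_0$. Then $N_g\in N(\mathcal P)$ for $g=2^{r-1}-1$, and $N_g\to\infty$ by Lemma~\ref{lem:growth}.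
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Three points remain.

\emph{The monodromy group is exactly $A_{N_g}$.} It contains $A_{N_g}$, and it lies in the image of $\operatorname{Mod}(\Sigma_g,*)$ in $\operatorname{Sym}(\Omega_g)$. For $g\ge3$ the group $\operatorname{Mod}(\Sigma_g,*)$ is perfect (Powell; see \cite{Kor}), so the sign character is trivial on it.

\emph{The degree.} Frobenius' formula states that in a finite group $H$ the number of solutions of $[x_1,y_1]\cdots[x_g,y_g]=z$ is $|H|^{2g-1}\sum_\chi\chi(z)/\chi(1)^{2g-1}$, the sum being over the irreducible complex characters of $H$. Each $\varphi\in\operatorname{Hom}(F_{2g},T)$ has $|Z(\widetilde T)|^{2g}$ lifts to $\widetilde T$, and all of them send $\omega$ to $\tau(\varphi)$. Since $|\widetilde T|=|T|\,|Z(\widetilde T)|$, the formula for $H=\widetilde T$ gives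
\[
\#\{\varphi\in\operatorname{Hom}(F_{2g},T):\tau(\varphi)\in C\}=\frac{|T|^{2g}}{|\widetilde T|}\sum_{z\in C}\sum_\chi\frac{\chi(z)}{\chi(1)^{2g-1}}=\frac{|C|\,|T|^{2g}}{|\widetilde T|}\bigl(1+O(4^{-g})\bigr).
\]
Here the trivial character is the only one of degree $1$, as $\widetilde T$ is perfect, and every other term has absolute value at most $\chi(1)^{2-2g}\le2^{2-2g}$. A homomorphism that is not onto has image in a maximal subgroup $J<T$, so there are at most $\sum_J|J|^{2g}=O\bigl((|T|/2)^{2g}\bigr)$ of them. Subtracting these and dividing by $|\operatorname{Aut}T|$ gives the asymptotic formula for $N_g$.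

\emph{The count.} The asymptotic formula gives $N_{g+1}/N_g\to|T|^2>1$, so $N_g$ is eventually strictly increasing and different large $m$ give different degrees. Also $N_g\le|T|^{2g}\le|T|^m$. So, with finitely many exceptions, each even $m\le z:=\log x/\log|T|$ with prime factors in $\mathcal P$ contributes its own element of $N(\mathcal P)\cap[1,x]$. Let $r=|\mathcal P|$. The numbers $m=2\prod_{\ell\in\mathcal P}\ell^{\,e_\ell}$ with $0\le e_\ell\le\log(z/2)/(r\log\ell)$ are distinct and at most $z$, and there are at least $\prod_{\ell\in\mathcal P}\log(z/2)/(r\log\ell)$ of them. Since $\log(z/2)\sim\log\log x$, the number of elements of $N(\mathcal P)\cap[1,x]$ is at least $\kappa(\log\log x)^r$ for some $\kappa>0$ and all large $x$.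
\end{proof}

\begin{thebibliography}{9}

\bibitem{EMNT}
\emph{Explicit Methods in Number Theory}, \texttt{https://core.ac.uk/download/595727647.pdf}.

\bibitem{FM}
Farb and Margalit, \emph{A Primer on Mapping Class Groups}.

\bibitem{Kor}
Korkmaz, \emph{Low-dimensional homology groups of mapping class groups: a survey}.

\bibitem{SGA1}
SGA1.

\end{thebibliography}
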